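\title{Proper jump degrees of torsion-free abelian groups}

\begin{abstract}
A countable structure has $\alpha^{\mathrm{th}}$ jump degree $\mathbf d$ if $\mathbf d$ is the least among the $\alpha^{\mathrm{th}}$ Turing jumps of the degrees of its copies, and this jump degree is proper if there is no least $\beta^{\mathrm{th}}$ jump for any $\beta<\alpha$. We show that for every computable ordinal $\alpha\ge3$ and every degree $\mathbf d\ge\mathbf 0^{(\alpha)}$, including $\mathbf d=\mathbf 0^{(\alpha)}$, there is a torsion-free abelian group with proper $\alpha^{\mathrm{th}}$ jump degree $\mathbf d$. Together with the known cases $\alpha=1,2$ this shows that, for every computable $\alpha$, the proper $\alpha^{\mathrm{th}}$ jump degrees of torsion-free abelian groups are exactly the degrees $\ge\mathbf 0^{(\alpha)}$. The main tool is a coding of ranks of well-founded trees by infinite divisibility in which encoding and decoding take place at the same level of the jump hierarchy. It yields, for every computable non-limit $\beta\ge2$ and every $S\subseteq\omega$, a group whose copies are computed by exactly those $X$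 for which $S$ is c.e.\ in $X^{(\beta)}$.
\end{abstract}

\section{Introduction}\label{sec:intro}

All structures in this paper are countable, with universe contained in $\omega$. The \emph{degree} $\deg(\mathcal B)$ of a structure $\mathcal B$ is the Turing degree of its atomic diagram, and a set $X\subseteq\omega$ \emph{computes a copy} of $\mathcal A$ if it computes the atomic diagram of some $\mathcal B\cong\mathcal A$. The degree of $\mathcal B$ depends on how $\mathcal B$ is laid out on $\omega$; the set of degrees of all copies of $\mathcal A$ depends only on the isomorphism type. If this set has a least element, then a single degree measures the information contained in the isomorphism type. If it has none, a least element may still appear after one applies the jump, because the jump identifies different degrees.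

\begin{definition}\label{def:jumpdegree}
Let $\alpha$ be a computable ordinal. A structure $\mathcal A$ has \emph{$\alpha^{\mathrm{th}}$ jump degree} $\mathbf d$ if $\mathbf d$ is the least element of $\{\deg(\mathcal B)^{(\alpha)}:\mathcal B\cong\mathcal A\}$. It has \emph{proper $\alpha^{\mathrm{th}}$ jump degree} $\mathbf d$ if, in addition, it has no $\beta^{\mathrm{th}}$ jump degree for any $\beta<\alpha$.
\end{definition}

Transfinite jumps are taken along a fixed notation for $\alpha$; the details are recalled in Section~\ref{sec:notations}. Jumps are monotone. Hence a structure with a $\beta^{\mathrm{th}}$ jump degree has an $\alpha^{\mathrm{th}}$ jump degree for all $\alpha\ge\beta$, so that ``proper'' singles out the first level at which a least element exists; and every $\alpha^{\mathrm{th}}$ jump degree is at least $\mathbf 0^{(\alpha)}$. It is natural to ask which pairs $(\alpha,\mathbf d)$ with $\mathbf d\ge\mathbf 0^{(\alpha)}$ occur in a given class of structures. For torsion-free abelian groups the following is known.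

\begin{theorem}[Downey--Jockusch; Melnikov]\label{thm:known1}
For $n\in\{1,2\}$ and every degree $\mathbf d\ge\mathbf 0^{(n)}$ there is a torsion-free abelian group having proper $n^{\mathrm{th}}$ jump degree $\mathbf d$. For every degree $\mathbf d>\mathbf 0'''$ there is a torsion-free abelian group having proper $3^{\mathrm{rd}}$ jump degree $\mathbf d$.
\end{theorem}

\begin{theorem}[Andersen, Kach, Melnikov, Solomon]\label{thm:known2}
For every computable $\alpha>3$, every $\mathbf d>\mathbf 0^{(\alpha)}$ is the proper $\alpha^{\mathrm{th}}$ jump degree of a torsion-free abelian group.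
\end{theorem}

The question whether this can be strengthened to include the bottom degree is posed in \cite{CMT}: \emph{for a computable ordinal $\alpha>2$, is there a torsion-free abelian group whose proper $\alpha^{\mathrm{th}}$ jump degree is exactly $\mathbf 0^{(\alpha)}$?}

The bottom degree asks for something that the other degrees give for free. If $G$ has proper $\alpha^{\mathrm{th}}$ jump degree $\mathbf d$, then no copy $B$ has $\deg(B)^{(\beta)}=\mathbf 0^{(\beta)}$ with $\beta<\alpha$, since $\mathbf 0^{(\beta)}$ would then be a $\beta^{\mathrm{th}}$ jump degree. When $\mathbf d>\mathbf 0^{(\alpha)}$ this is automatic, because such a copy would have $\deg(B)^{(\alpha)}=\mathbf 0^{(\alpha)}<\mathbf d$. When $\mathbf d=\mathbf 0^{(\alpha)}$, the group must have a copy whose $\alpha^{\mathrm{th}}$ jump is as small as possible and no copy whose $\beta^{\mathrm{th}}$ jump is as small as possible. Suppose $\alpha=\beta+1$ and $G$ is built to code a set $S$. If the $\alpha^{\mathrm{th}}$ jump of every copy computes $S$, then $S$ is computable from $\mathbf 0^{(\alpha)}$, and a decoding procedure that needs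 the $\alpha^{\mathrm{th}}$ jump of a copy says nothing about that copy. So $S$ has to be recovered at level $\beta$, and copies have to be built from information at the same level $\beta$: the coding may not lose a single jump. The cases $\alpha=1,2$ of Theorem~\ref{thm:known1} suggest that the answer is yes, and it is.

\begin{theorem}\label{thm:main}
For every computable $\alpha\ge3$ and every degree $\mathbf d\ge\mathbf 0^{(\alpha)}$ there is a torsion-free abelian group having proper $\alpha^{\mathrm{th}}$ jump degree $\mathbf d$. In particular, for every computable $\alpha>2$ there is a torsion-free abelian group with proper $\alpha^{\mathrm{th}}$ jump degree exactly $\mathbf 0^{(\alpha)}$.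
\end{theorem}

The proof does not use Theorems~\ref{thm:known1} and~\ref{thm:known2}. The lossless coding has the following form at non-limit levels.

\begin{theorem}[Exact spectra]\label{thm:spectra}
If $\beta\ge2$ is a computable ordinal that is not a limit, then for every $S\subseteq\omega$ there is a torsion-free abelian group $G$ such that for all $X$: $X$ computes a copy of $G$ if and only if $S$ is c.e.\ in $X^{(\beta)}$.
\end{theorem}

With Theorem~\ref{thm:known1} for $\alpha=1,2$ we obtain a classification.

\begin{corollary}\label{cor:class}
For every computable $\alpha$, the proper $\alpha^{\mathrm{th}}$ jump degrees of torsion-free abelian groups are exactly the degrees $\ge\mathbf 0^{(\alpha)}$.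
\end{corollary}

Section~\ref{sec:small} works out exact spectra at three finite levels, where the algebraic ideas are already visible. Section~\ref{sec:notations} fixes ordinal notations. Section~\ref{sec:trees} turns a question about an iterated jump into the rank of a tree, and Section~\ref{sec:groups} turns forests of such trees into groups; Theorem~\ref{thm:spectra} follows in Section~\ref{sec:spectra}. Section~\ref{sec:oracles} contains the constructions of oracles, which involve no algebra. Section~\ref{sec:main} proves Theorem~\ref{thm:main}, in three cases according to whether $\alpha$ is the successor of a non-limit, the successor of a limit, or a limit, and then Corollary~\ref{cor:class}.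

\section{Exact spectra at levels 0, 2 and 3}\label{sec:small}

We write $\Phi_e^Y$ for the $e$th partial function computable from the oracle $Y$, and $Y'=\{y:\Phi_y^Y(y)\downarrow\}$ for the jump. The following textbook facts hold uniformly in the oracle $Y$ and in indices.
\begin{itemize}
\item[(A1)] (Post) For finite $n$, a set is $\Sigma^0_{n+1}(Y)$ if and only if it is c.e.\ in the $n$-fold jump of $Y$; sets that are $\Sigma^0_n(Y)$ or $\Pi^0_n(Y)$ are computable from the $n$-fold jump of $Y$.
\item[(A2)] If $A$ is c.e.\ in $Y$, there is a computable $g$ with $n\in A\iff g(n)\in Y'$: let $g(n)$ be the index of a program that ignores its input and halts when $n$ enters $A$.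
\item[(A3)] If $V$ is $\Pi^0_2(Y)$, there is a $Y$-computable $h(v,s)$, nondecreasing in $s$ with $h(v,0)=0$, such that $v\in V\iff\sup_sh(v,s)=\infty$: if $v\in V\iff\forall a\,\exists b\,P(v,a,b)$, let $h(v,s)$ be the largest $a'\le s$ such that every $a<a'$ has a witness $b<s$.
\item[(A4)] (Limit lemma) $D\le_TY'$ if and only if $D(n)=\lim_sh(n,s)$ for some $\{0,1\}$-valued $h\le_TY$.
\end{itemize}

All our groups are subgroups of a $\mathbb Q$-vector space with a countable basis, which is a computable group. Copies are produced by enumerating generators.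

\begin{lemma}\label{lem:enum}
If $K$ is an infinite subgroup of a computable abelian group and $K$ is c.e.\ in $X$, then $X$ computes a copy of $K$.
\end{lemma}

\begin{proof}
Let $\eta:\omega\to K$ be an $X$-computable bijection and add numbers by $i\boxplus j=\eta^{-1}(\eta(i)+\eta(j))$.
\end{proof}

For a prime $\ell$ and an element $x$ of an abelian group $B$ we write $\ell^\infty\mid x$ if for every $m$ there is $y\in B$ with $\ell^my=x$. If $X$ computes $B$, this relation is $\Pi^0_2(X)$. In the examples $p_n$ is the $n$th prime unless said otherwise, and $A^{(\omega)}$ is the direct sum of countably many copies of the group $A$.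

\begin{example}[level $0$]\label{ex:zero}
Let $G$ be the additive group of $\mathbb Z[1/p_n:n\in S]\subseteq\mathbb Q$. Then \emph{$X$ computes a copy of $G$ if and only if $S$ is c.e.\ in $X$.} If $S$ is c.e.\ in $X$, then so is $G$ as a subgroup of $\mathbb Q$, and Lemma~\ref{lem:enum} applies. Conversely, let $X$ compute a copy $B$ and let $x\in B$ be the image of $1$ under an isomorphism. Since $1/p_n\in G$ exactly when $n\in S$, we have $S=\{n:p_n\mid x\text{ in }B\}$, which is c.e.\ in $X$.

For $S=A\oplus\overline A$, the set $S$ is c.e.\ in $X$ if and only if $A\le_TX$. So $\deg(A)$ is the least degree of a copy of $G$.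
\end{example}

For other sets $S$ the oracles that enumerate $S$ have no least element. Every surjection $g:\omega\to S$ enumerates $S$; for generic $S$ only the computable sets lie below all such $g$, while $S$ itself is not c.e.\ (Lemma~\ref{lem:generic}). One jump higher every such oracle computes $S$, and a least element appears. This is how an exact spectrum at level $\beta$ produces a proper jump degree at level $\beta+1$.

\begin{example}[level $2$]\label{ex:two}
Let $G=\mathbb Z^{(\omega)}\oplus\bigoplus_{n\in S}\mathbb Z[1/p_n]^{(\omega)}$. Then \emph{$X$ computes a copy of $G$ if and only if $S$ is c.e.\ in $X''$.} In $\mathbb Z$ and in $\mathbb Z[1/p_k]$ with $k\ne n$ only $0$ is divisible by all powers of $p_n$, and divisibility in a direct sum is checked in each coordinate. So $n\in S$ if and only if there is $x\neq0$ with $p_n^\infty\mid x$, which is $\Sigma^0_3(X)$ for a copy computed by $X$. Conversely, let $n\in S\iff\exists s\,\Theta(n,s)$ with $\Theta\in\Pi^0_2(X)$, and take $h$ for $\Theta$ as in (A3). In a vector space with basis $e_{n,s,t}$, $z_i$ enumerate the generators $z_i$ and $e_{n,s,t}/p_n^m$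 for all finite $m\le\sup_uh(n,s,u)$. The line through $e_{n,s,t}$ contributes $\mathbb Z[1/p_n]$ if $\Theta(n,s)$ holds and an infinite cyclic group otherwise. Because of the free index $t$, each $n\in S$ contributes infinitely many copies of $\mathbb Z[1/p_n]$, and the cyclic groups are absorbed by $\mathbb Z^{(\omega)}$.
\end{example}

Two features of this example persist. A construction computable from $X$ can act on $\Pi^0_2(X)$ guesses, provided that a wrong guess leaves behind only a free summand; and everything is repeated infinitely often, so that the isomorphism type does not depend on how many witnesses the oracle happens to supply. To reach higher levels one needs a relation between elements.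

\begin{example}[level $3$]\label{ex:three}
For each $n$ fix three primes $p_n,p_n',q_n$, all distinct. Take basis vectors $e_r$ for \emph{roots} $r$, each with a label $n$, and $e_v$ for \emph{children} $v$ of roots. Let $G$ be generated by a free part $\mathbb Z^{(\omega)}$ and by $e_r/p_n^m$, $e_v/(p'_n)^m$, $(e_v+e_r)/q_n^m$ for all $m$, where $r$ has label $n$ and $v$ is a child of $r$. A root is either \emph{full} (infinitely many children) or \emph{bare} (none). For each $n$ there are infinitely many full roots of label $n$, and there are infinitely many bare ones if $n\in S$ and none otherwise.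

\emph{Decoding.} The nonzero $x$ with $p_n^\infty\mid x$ are the nonzero elements of $G$ in the span of the roots of label $n$. Call such an $x$ \emph{covered} if there are $m\ge1$ and $y\ne0$ with $(p_n')^\infty\mid y$ and $q_n^\infty\mid mx+y$. This is a $\Sigma^0_3(X)$ property, and Lemma~\ref{lem:rank} will show that it holds exactly when all roots occurring in $x$ are full. So $n\in S$ if and only if some such $x$ is not covered, which is $\Sigma^0_4(X)$, that is, c.e.\ in $X'''$.

\emph{Encoding.} Let $n\in S\iff\exists s\,\forall u\,\neg\Theta(n,s,u)$ with $\Theta\in\Pi^0_2(X)$. Besides roots that are full from the start, create roots $r=(n,s,t)$ with potential children $v=(r,u,k)$. Each time $\Theta(n,s,u)$ receives new evidence in the sense of (A3), divide $e_v$ once more by $p_n'$ and $e_v+e_r$ once more by $q_n$. Then $r$ is full if $\Theta(n,s,u)$ holds for some $u$, and bare otherwise. The difficulty is a false child: it has been tied to $e_r$ and could change the group. It does not. Suppose $p_n'=2$, $q_n=3$, and each division happened once, so that the elements $a=e_v/2$ and $b=(e_v+e_r)/3$ were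 adjoined to a group $K\ni e_r$ in which $e_v$ does not occur. Put $y=a-b=e_v/6-e_r/3$. Then $a=3y+e_r$ and $b=2y+e_r$, so $K+\mathbb Za+\mathbb Zb=K\oplus\mathbb Zy$. The false child splits off as a free summand.
\end{example}

To go higher, replace a root with its children by a well-founded tree, with new primes at each depth, and let the group remember the rank of the root. ``Rank at least $\delta+1$'' says that there is a child of rank at least $\delta$, so successor steps add only existential quantifiers; ``rank at least $\delta$'' for limit $\delta$ is a countable conjunction. Starting from $\Pi^0_2$ at rank $0$, all finite ranks are $\Sigma^0_3$, rank $\ge\omega$ is $\Pi^0_4$, rank $\ge\omega+i$ is $\Sigma^0_5$, and so on: the difference between rank $\omega k$ and rank $\omega k+1$ is a question that is c.e.\ in the $(2k+2)$-fold jump. Section~\ref{sec:trees} shows that conversely every such question can be written into this difference.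

\section{Ordinal notations and iterated jumps}\label{sec:notations}

Kleene's $\mathcal O$ is a set of numbers, called notations, with a partial order $<_{\mathcal O}$ and an assignment $c\mapsto|c|$ onto the computable ordinals. The number $1$ denotes $0$; if $c\in\mathcal O$ then $2^c\in\mathcal O$ denotes $|c|+1$; every other $c\in\mathcal O$ is a limit notation, which comes with a fundamental sequence $c[0]<_{\mathcal O}c[1]<_{\mathcal O}\cdots$, computable uniformly in $c$, with $|c|=\sup_n|c[n]|$. Nothing is below $1$; $a<_{\mathcal O}2^c$ if and only if $a\le_{\mathcal O}c$; and for limit $c$, $a<_{\mathcal O}c$ if and only if $a<_{\mathcal O}c[n]$ for some $n$. Each ordinal below $|c|$ has exactly one notation $<_{\mathcal O}c$. We write $c+1$ for $2^c$, $c+n$ for the $n$-fold successor notation, $\underline0$ for the notation $1$ of $0$, and $\underline k=\underline0+k$ for the only notation of the finite ordinal $k$; thus $\underline k\le_{\mathcal O}c$ whenever $k\le|c|$.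

Fix a computable bijective pairing function with $n,y\le\langle n,y\rangle$, and agree that a computation of $t$ steps queries only numbers $<t$. Define
\[
X^{(\underline0)}=X,\qquad X^{(c+1)}=(X^{(c)})',\qquad X^{(c)}=\{\langle n,y\rangle:y\in X^{(c[n])}\}\ \text{ for limit }c,
\]
and write $0^{(c)}$ for $\emptyset^{(c)}$. Thus $X^{(\underline2)}=X''$. When an ordinal $\alpha$ is given, we fix a notation for it and identify $\alpha$ and each ordinal below it with its notation in this chain. (By Spector's theorem $|a|=|b|$ implies $X^{(a)}\equiv_TX^{(b)}$, so other choices give the same degrees; we do not need this.) A copy $B$ of a group is identified with its atomic diagram, so that $B^{(c)}$ makes sense.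

Statements that are uniform in $c\in\mathcal O$ are proved by \emph{effective transfinite recursion}: one describes a program for $c$ that may call the programs for notations below $c$, the recursion theorem gives a computable function from numbers to programs that satisfies this description, and induction along $<_{\mathcal O}$ shows that the program for each $c\in\mathcal O$ is correct.

\begin{lemma}\label{lem:J}
\begin{itemize}
\item[(J1)] The set $\{c:c<_{\mathcal O}b\}$ is c.e.\ uniformly in $b\in\mathcal O$ and is linearly ordered by $<_{\mathcal O}$. Hence $<_{\mathcal O}$ is decidable on the notations $<_{\mathcal O}b$.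
\item[(J2)] $X^{(c)}\le_TX^{(c')}$ uniformly in $X$ and in $c\le_{\mathcal O}c'$.
\item[(J3)] If $X^{(b)}\le_TY^{(b)}$, then $X^{(c)}\le_TY^{(c)}$ uniformly in $c\ge_{\mathcal O}b$. In particular $X\le_TY$ implies $X^{(c)}\le_TY^{(c)}$, and $0^{(c)}\le_TX^{(c)}$ uniformly in $c$ and $X$.
\end{itemize}
\end{lemma}

\begin{proof}
The first sentence of (J1) is a basic property of $\mathcal O$. For distinct $c,c'<_{\mathcal O}b$, enumerate the notations below $c$ and those below $c'$ until $c'$ appears in the first list or $c$ in the second.

(J2) Recursion on $c'$; the case $c=c'$ is trivial, so let $c\ne c'$. If $c'=a+1$, then $c\le_{\mathcal O}a$, and we compose the reduction to $X^{(a)}$ with $X^{(a)}\le_T(X^{(a)})'$. If $c'$ is a limit, search for $n$ with $c\le_{\mathcal O}c'[n]$, reduce to $X^{(c'[n])}$, and use that this set is a column of $X^{(c')}$.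

(J3) Recursion on $c$; the case $c=b$ is the hypothesis. If $c=a+1>_{\mathcal O}b$, then $a\ge_{\mathcal O}b$, and we jump the reduction for $a$. Let $c>_{\mathcal O}b$ be a limit and let $\langle n,y\rangle$ be given. Both $b$ and $c[n]$ are below $c$, so (J1) decides whether $c[n]\ge_{\mathcal O}b$. If so, use $X^{(c[n])}\le_TY^{(c[n])}\le_TY^{(c)}$. If not, use $X^{(c[n])}\le_TX^{(b)}\le_TY^{(b)}\le_TY^{(c)}$. The last sentence is the case $b=\underline0$.
\end{proof}

\begin{lemma}\label{lem:persist}
If $\beta'\le\beta$ and $\mathcal A$ has no $\beta^{\mathrm{th}}$ jump degree, then $\mathcal A$ has no ${\beta'}^{\,\mathrm{th}}$ jump degree.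
\end{lemma}

\begin{proof}
If $B_0^{(\beta')}\le_TB^{(\beta')}$ for all copies $B$, then $B_0^{(\beta)}\le_TB^{(\beta)}$ for all copies $B$ by (J3).
\end{proof}

The count at the end of Section~\ref{sec:small} attaches to the rank $\omega k$ the level $2k+2$. Its transfinite version is a computable map $c\mapsto\hat c$. Every $c\in\mathcal O$ is uniquely $\mu+k$ with $k\in\omega$ and $\mu$ equal to $\underline0$ or a limit notation, and $\mu,k$ are found by stripping off exponents. Put
\[
\hat c=\underline{2k+2}\ \text{ if }\mu=\underline0,\qquad\hat c=\mu+(2k+1)\ \text{ if }\mu\text{ is a limit.}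
\]

\begin{lemma}\label{lem:H}
\begin{itemize}
\item[(H1)] $c\le_{\mathcal O}\hat c$ and $\underline2\le_{\mathcal O}\hat c$.
\item[(H2)] $\widehat{c+1}=\hat c+2$.
\item[(H3)] $\hat c=c+1$ for limit $c$.
\item[(H4)] If $b$ is a limit and $c<_{\mathcal O}b$, then $\hat c+n<_{\mathcal O}b$ for all $n$.
\item[(H5)] Every notation of a non-limit ordinal $\ge2$ is $\hat c$ or $\hat c+1$ for some $c$.
\end{itemize}
\end{lemma}

\begin{proof}
(H1)--(H3) are read off from the definition. For (H4), if $a<_{\mathcal O}b$ then $a<_{\mathcal O}b[m]$ for some $m$, so $a+1\le_{\mathcal O}b[m]<_{\mathcal O}b$; iterate, noting that $\hat c+n$ is a finite successor of $c$. For (H5), the notation is $\underline{2k+2}$ or $\underline{2k+3}$, or it is $\mu+(2k+1)$ or $\mu+(2k+2)$ with $\mu$ a limit; take $c=\underline k$ or $c=\mu+k$.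
\end{proof}

\section{Writing a jump question into the rank of a tree}\label{sec:trees}

A \emph{tree} is a subset of $\omega^{<\omega}$ that contains the empty sequence $\emptyset$ (the root) and is closed under initial segments; sequences of other finite objects are coded as sequences of numbers. A tree is \emph{well-founded} if it has no infinite branch. Then each node has a rank $\operatorname{rk}(v)=\sup\{\operatorname{rk}(w)+1:w\text{ a child of }v\}$, and $\operatorname{rk}(T)=\operatorname{rk}(\emptyset)$. We use three simple facts.
\begin{itemize}
\item[(R1)] If $\varepsilon<\operatorname{rk}(v)$, then $v$ has a child of rank $\ge\varepsilon$.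
\item[(R2)] The ranks of the proper extensions of $v$ are exactly the ordinals $<\operatorname{rk}(v)$. Indeed, given $\varepsilon<\operatorname{rk}(v)$, pass to a child of rank $\ge\varepsilon$ and repeat as long as the rank is $>\varepsilon$; this stops by well-foundedness.
\item[(R3)] If $\pi$ maps the extensions of $\nu$ into a well-founded tree and sends children to children, then there is no infinite branch through $\nu$ and $\operatorname{rk}(\nu)\le\operatorname{rk}(\pi(\nu))$, by induction on $\operatorname{rk}(\pi(\nu))$.
\end{itemize}

The goal of this section is Proposition~\ref{prop:trees}. A well-founded tree is \emph{fat} if every node of rank $\delta$ has, for each $\varepsilon<\delta$, infinitely many children of rank $\varepsilon$. Two countable fat trees of the same rank $\delta$ are isomorphic as rooted trees: each root has exactly $\aleph_0$ children of every rank $\varepsilon<\delta$ and no others, the trees above the children are fat, and induction on $\delta$ applies. Fatness will make our groups independent of the oracle that builds them.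

\begin{proposition}\label{prop:trees}
Uniformly in $X\subseteq\omega$, $c\in\mathcal O$ and $i\in\omega$ there is a fat tree that is $\Pi^0_2(X)$ and has rank $\omega|c|+1$ if $i\in(X^{(\hat c)})'$, and rank $\omega|c|$ otherwise.
\end{proposition}

An existential quantifier is mirrored by placing trees side by side above a new root, since the rank of the result is large when one of them has large rank. A universal quantifier needs a tree whose rank is large when \emph{all} of infinitely many trees $A_t$ have large rank. The direct product, in which a node is a choice of a node in each $A_t$, has this property, but its nodes are infinite objects. We therefore let the factor $A_t$ enter only at depth $t$.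

\subsection*{Staggered products}
For trees $U$ and $A_t$ $(t\ge1)$ let $U\otimes(A_t)_{t\ge1}$ be the tree whose nodes of depth $d$ are the tuples $\nu=(w,u^1,u^2,\dots)$ with $w\in U$ of length $d$, $u^t\in A_t$ of length $d-t$ for $1\le t<d$, and $u^t=\emptyset$ for $t\ge d$, ordered by extension in all coordinates. So a child of a node of depth $d$ is obtained by replacing $w$ by a child in $U$ and each $u^t$ with $1\le t\le d$ by a child in $A_t$; the $u^t$ with $t>d$ stay empty. Each step involves finitely many numbers, so this is a tree of finite sequences, and it is c.e.\ in an oracle, uniformly, if $U$ and the $A_t$ are uniformly c.e.\ in that oracle.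

\begin{lemma}\label{lem:product}
Let $U$ and all $A_t$ be well-founded and let $P=U\otimes(A_t)_{t\ge1}$.
\begin{itemize}
\item[(P1)] $P$ is well-founded and $\operatorname{rk}(P)\le\operatorname{rk}(U)$.
\item[(P2)] $\operatorname{rk}(P)\le\operatorname{rk}(A_t)+t$ for every $t$.
\item[(P3)] If $\operatorname{rk}(A_t)\ge\operatorname{rk}(U)$ for all $t$, then $\operatorname{rk}(P)=\operatorname{rk}(U)$.
\end{itemize}
\end{lemma}

\begin{proof}
(P1) Apply (R3) to $\nu\mapsto w$.

(P2) On nodes of depth $\ge t$ the map $\nu\mapsto u^t$ sends children to children, so nodes of depth $t$ have rank $\le\operatorname{rk}(A_t)$ by (R3). Going down one level at a time, nodes of depth $t-r$ have rank $\le\operatorname{rk}(A_t)+r$.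

(P3) We show by induction on $\operatorname{rk}(w)$: if $\nu=(w,u^1,u^2,\dots)$ has $\operatorname{rk}(u^t)\ge\operatorname{rk}(w)$ for all $t\ge1$, then $\operatorname{rk}(\nu)\ge\operatorname{rk}(w)$. Let $d$ be the depth of $\nu$, let $w'$ be a child of $w$, and put $\varepsilon=\operatorname{rk}(w')<\operatorname{rk}(w)$. For $1\le t\le d$ choose by (R1) a child of $u^t$ of rank $\ge\varepsilon$; for $t>d$ keep $u^t=\emptyset$, whose rank is $>\varepsilon$. This gives a child $\nu'$ of $\nu$ with first coordinate $w'$ that satisfies the hypothesis, so $\operatorname{rk}(\nu')\ge\varepsilon$ and $\operatorname{rk}(\nu)\ge\operatorname{rk}(w')+1$. Taking the supremum over $w'$ proves the claim. Apply it to the root and use (P1).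
\end{proof}

The delay costs the term $+t$ in (P2). It is harmless because the bounds we need are limit ordinals $\omega\gamma$.

\subsection*{The recursion}
The recursion works with an arbitrary ``target'' tree $U$ as a parameter, because the large outcome at level $c$ must be produced by large outcomes, of the same size, at lower levels. An \emph{index} of an $X''$-c.e.\ tree is a number $w$ such that the tree is the domain of $\Phi_w^{X''}$.

\begin{lemma}\label{lem:T}
There is a computable function $\mathbf T$ such that for all $X$, all $c\in\mathcal O$, all $i$, and every index $w$ of an $X''$-c.e.\ well-founded tree $U$, the number $\mathbf T(c,i,w)$ is an index of an $X''$-c.e.\ well-founded tree $T$ with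
\[
\operatorname{rk}(T)=\operatorname{rk}(U)+1\ \text{ if }i\in(X^{(\hat c)})',\qquad\operatorname{rk}(T)\le\omega|c|\ \text{ otherwise.}
\]
\end{lemma}

\begin{proof}
We use effective transfinite recursion on $c$, and do not distinguish between an index and its tree.

\emph{Case $c=\underline0$.} Here $X^{(\hat c)}=X''$. Let $T$ consist of $\emptyset$ and all $\langle s\rangle^\frown u$ such that $u\in U$ and $\Phi_i^{X''}(i)$ halts in exactly $s$ steps. If $i\in X'''$ the root has one child, carrying a copy of $U$; otherwise $T=\{\emptyset\}$ has rank $0$.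

In the other two cases we find notations $a_t<_{\mathcal O}c$ and numbers $g(s,t)$, computable from $c,i,s,t$ independently of $X$, such that
\begin{equation}\label{eq:normal}
i\in(X^{(\hat c)})'\iff\exists s\,\forall t\ge1\ \ g(s,t)\in(X^{(\widehat{a_t})})'.
\end{equation}

\emph{Case $c=a+1$.} Put $a_t=a$ and $Y=X^{(\hat a)}$. By (H2), $(X^{(\hat c)})'=Y'''$, which is $\Sigma^0_3(Y)$ by (A1). Writing it in the form $\exists s\,\forall t\ge1$ followed by a $\Sigma^0_1(Y)$ condition and applying (A2) gives \eqref{eq:normal}.

\emph{Case $c$ limit.} Put $a_t=c[t]$ and $Y=X^{(c)}$. By (H3), $(X^{(\hat c)})'=Y''$, which is $\Sigma^0_2(Y)$. So there is a computable $i'=i'(i,s)$ such that $i\in Y''$ if and only if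
\[
\exists s\,\forall t\ge1\ \bigl[\Phi_{i'}^{Y}(i')\text{ does not halt within }t\text{ steps}\bigr].
\]
A computation of $t$ steps queries only numbers $\langle n,y\rangle<t$; these have $n<t$, so $c[n]\le_{\mathcal O}c[t]$. By (J2) and (H1) the bracket is decided uniformly by $X^{(c[t])}$ and hence by $X^{(\widehat{c[t]})}$. Let $g(s,t)$ be an index of a program that with oracle $X^{(\widehat{c[t]})}$ halts exactly if the bracket holds.

Given \eqref{eq:normal}, put
\[
B_s=U\otimes\bigl(\mathbf T(a_t,g(s,t),w)\bigr)_{t\ge1},\qquad T=\{\emptyset\}\cup\{\langle s\rangle^\frown\nu:s\in\omega,\ \nu\in B_s\},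
\]
so that $\operatorname{rk}(T)=\sup_s(\operatorname{rk}(B_s)+1)$. By (P1), $T$ is well-founded and $\operatorname{rk}(T)\le\operatorname{rk}(U)+1$. If $i\in(X^{(\hat c)})'$, take a witness $s$; by induction all factors of $B_s$ have rank $\operatorname{rk}(U)+1$, so $\operatorname{rk}(B_s)=\operatorname{rk}(U)$ by (P3) and $\operatorname{rk}(T)=\operatorname{rk}(U)+1$. If $i\notin(X^{(\hat c)})'$, then for every $s$ some factor $t$ has rank $\le\omega|a_t|$, so $\operatorname{rk}(B_s)\le\omega|a_t|+t<\omega|c|$ by (P2); as $\omega|c|$ is a limit ordinal, $\operatorname{rk}(T)\le\omega|c|$.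
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trees}]
\emph{Step 1: standard trees.} Define computable trees $C_c$ of rank $\omega|c|$, uniformly in $c\in\mathcal O$, by $C_{\underline0}=\{\emptyset\}$,
\[
C_{c+1}=\{\emptyset\}\cup\{\langle i\rangle^\frown0^k:k\le i\}\cup\{\langle i\rangle^\frown0^i{}^\frown\sigma:\sigma\in C_c\},
\]
and $C_c=\{\emptyset\}\cup\{\langle n\rangle^\frown\sigma:\sigma\in C_{c[n]}\}$ for limit $c$. Membership is decided by recursion on the length of the string. In $C_{c+1}$ the node $\langle i\rangle$ has rank $\omega|c|+i$, so the root has rank $\omega(|c|+1)$; for limit $c$ the root has rank $\sup_n(\omega|c[n]|+1)=\omega|c|$.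

\emph{Step 2: exact ranks.} Apply Lemma~\ref{lem:T} with $U=C_c$, and identify the root of the resulting tree with the root of a disjoint copy of $C_c$. The rank of the glued tree $T$ is the maximum of the two ranks, so it is $\omega|c|+1$ if $i\in(X^{(\hat c)})'$ and $\omega|c|$ otherwise. The tree $T$ is c.e.\ in $X''$.

\emph{Step 3: fattening.} This step also lowers the complexity from $\Sigma^0_3(X)$ to $\Pi^0_2(X)$, by putting the witnesses into the nodes. Write $t\in T\iff\exists s\,\Theta(t,s)$ with $\Theta\in\Pi^0_2(X)$. Let $T^{\mathrm{fat}}$ be the set of sequences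
\[
\bigl((t_1,n_1,s_1),\dots,(t_k,n_k,s_k)\bigr),\qquad k\ge0,
\]
with $\emptyset\subsetneq t_1\subsetneq\dots\subsetneq t_k$, $n_r\in\omega$, and $\Theta(t_r,s_r)$ for all $r$. This is a tree, and it is $\Pi^0_2(X)$ uniformly. Put $t_0=\emptyset$. The children of a node ending in $t_k$ are its extensions by triples $(t',n,s)$ with $t'\supsetneq t_k$ and $\Theta(t',s)$, and here $t'$ runs over all proper extensions of $t_k$ in $T$. By (R2) and induction on $\operatorname{rk}_T(t_k)$, the node has rank $\sup\{\varepsilon+1:\varepsilon<\operatorname{rk}_T(t_k)\}=\operatorname{rk}_T(t_k)$ and has children of each smaller rank; as $n$ is arbitrary, it has infinitely many of each. So $T^{\mathrm{fat}}$ is fat, of the same rank as $T$.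
\end{proof}

\section{Groups built from forests}\label{sec:groups}

We now attach a group to a family of $0$--$1$ sequences. The $j$th bit of a sequence $f$ is stored as the rank $\omega|\gamma|+f(j)$ of a tree, at a level $\gamma$ that may depend on $j$; this freedom is needed near limit ordinals. All the trees for one sequence $f$ share their root, so that a single group element gives access to the whole sequence.

\subsection*{The definition}
The data are a computable array $\Gamma=(\gamma_{n,j})_{n,j\in\omega}$ of notations and a sequence $F=(F_n)_{n\in\omega}$ of nonempty countable sets $F_n\subseteq2^\omega$.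

A \emph{row} of \emph{label} $n$ and \emph{type} $f\in2^\omega$ consists of a root $r$ and, for each $j$, a countable fat tree with root $r$ and rank $\omega|\gamma_{n,j}|+f(j)$, called the \emph{coordinate-$j$ tree}; these trees share only $r$. The root has \emph{kind} $n$, and the nodes of depth $k\ge1$ in the coordinate-$j$ tree have kind $(n,j,k)$. The symbol $(n,j,0)$ is another name for the kind $n$. Let $V$ be a forest consisting of $\aleph_0$ rows of label $n$ and type $f$ for each $n$ and each $f\in F_n$, and no others. Since fat trees of equal rank are isomorphic, $V$ is determined by $(\Gamma,F)$ up to a bijection preserving kinds and parents. The parent of a non-root $v$ is denoted by $v^-$; its kind differs from that of $v$.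

Fix computably pairwise distinct primes $p_\kappa$ for all kinds $\kappa$ and $q_\kappa$ for all $\kappa=(n,j,k)$ with $k\ge1$. Let $G(\Gamma,F)$ be the subgroup of the $\mathbb Q$-vector space with basis $\{e_v:v\in V\}\cup\{z_i:i\in\omega\}$ generated by
\[
z_i,\qquad e_v/p_\kappa^m\ \ (v\text{ of kind }\kappa),\qquad(e_v+e_{v^-})/q_\kappa^m\ \ (v\text{ a non-root of kind }\kappa),
\]
for all $i,m\ge0$. It is a countable torsion-free abelian group with the direct summand $\bigoplus_i\mathbb Zz_i$. For $x\in G(\Gamma,F)$ let $\operatorname{supp}(x)$ be the set of $v\in V$ with nonzero $e_v$-coefficient.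

\subsection*{Decoding}
Write $G=G(\Gamma,F)$. We first determine the infinitely divisible elements. Recall that $\mathbb Z_{(\ell)}$ is the ring of rationals whose denominator is prime to $\ell$.

\begin{lemma}\label{lem:div}
Let $x\in G$.
\begin{itemize}
\item[(a)] $p_\kappa^\infty\mid x$ in $G$ if and only if $x\in\operatorname{span}_{\mathbb Q}\{e_v:v\text{ of kind }\kappa\}$.
\item[(b)] $q_\kappa^\infty\mid x$ in $G$ if and only if $x\in\operatorname{span}_{\mathbb Q}\{e_v+e_{v^-}:v\text{ of kind }\kappa\}$.
\end{itemize}
\end{lemma}

\begin{proof}
We treat both parts at once. In (a) let $\ell=p_\kappa$ and $e'_v=e_v$ for all $v$. In (b) let $\ell=q_\kappa$, $e'_v=e_v+e_{v^-}$ for $v$ of kind $\kappa$, and $e'_v=e_v$ otherwise; as $v^-$ is not of kind $\kappa$, we have $e_v=e'_v-e'_{v^-}$ for $v$ of kind $\kappa$. In both cases the $e_v'$ and $z_i$ form a basis with the same $\mathbb Z$-span as the original basis, and the generators of $G$ whose denominator is a power of $\ell$ greater than $1$ are of the form $e'_v/\ell^m$ with $v$ of kind $\kappa$. All other denominators are units of $\mathbb Z_{(\ell)}$,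 so
\[
G\subseteq\bigoplus_{v\text{ of kind }\kappa}\mathbb Qe'_v\ \oplus\bigoplus_{v\text{ not of kind }\kappa}\mathbb Z_{(\ell)}e'_v\ \oplus\ \bigoplus_i\mathbb Z_{(\ell)}z_i .
\]
If $\ell^\infty\mid x$, then $x/\ell^m\in G$ for all $m$, so each coordinate $d$ of $x$ in the last two sums has $d/\ell^m\in\mathbb Z_{(\ell)}$ for all $m$, and $d=0$.

Conversely let $x=\sum_vd_ve'_v\in G$, the sum over finitely many $v$ of kind $\kappa$. Choose $b$ prime to $\ell$ and $a\ge0$ with $b\ell^ad_v\in\mathbb Z$ for all $v$. For each $m$, $bx/\ell^m=\sum_v(b\ell^ad_v)\,e'_v/\ell^{a+m}\in G$. With integers $s,t$ such that $sb+t\ell^m=1$ we get $x/\ell^m=s(bx/\ell^m)+tx\in G$.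
\end{proof}

A copy of $G$ does not come with the basis, so single nodes cannot be recognized; what can be recognized are the linear combinations of nodes of one kind. The next definition imitates the definition of rank for such combinations, using only the group structure.

\begin{definition}\label{def:R}
In a copy $B$ of $G$ let $L_\kappa=\{x\ne0:p_\kappa^\infty\mid x\}$. By recursion on the ordinal $\delta$, for all $k$ at once, let $R^\delta_{n,j,k}$ be the set of $x\in L_{(n,j,k)}$ such that for every $\varepsilon<\delta$ there are $m\ge1$ and $y\in R^\varepsilon_{n,j,k+1}$ with $q_{(n,j,k+1)}^\infty\mid mx+y$.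
\end{definition}

A larger $\delta$ imposes more conditions, so these sets decrease in $\delta$. Consequently $x\in R^{\delta+1}_{n,j,k}$ if and only if $x\in L_{(n,j,k)}$ and suitable $m,y$ exist for the single value $\varepsilon=\delta$; and $R^\delta_{n,j,k}=\bigcap_{\varepsilon<\delta}R^\varepsilon_{n,j,k}$ for limit $\delta$. The multiplier $m$ clears denominators and cannot be dropped: for $x=e_r/p_n$ and $m=1$ the coefficients of $y$ at the children of $r$ would have to add up to $1/p_n$, although they lie in $\mathbb Z_{(p_n)}$. The sets are invariant under isomorphism, so we may compute them in $G$.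

\begin{lemma}\label{lem:rank}
Let $x\in L_{(n,j,k)}$. Then $x\in R^\delta_{n,j,k}$ if and only if every $v\in\operatorname{supp}(x)$ has rank $\ge\delta$ in its coordinate-$j$ tree.
\end{lemma}

\begin{proof}
Induction on $\delta$, for all $k$ simultaneously. By Lemma~\ref{lem:div}(a), $x=\sum_vc_ve_v$ with all $v$ of kind $(n,j,k)$ and all $c_v\ne0$. Put $\kappa=(n,j,k+1)$.

Suppose all $v$ have rank $\ge\delta$, and let $\varepsilon<\delta$. By (R1) choose for each $v$ a child $w(v)$ of kind $\kappa$ and rank $\ge\varepsilon$, and choose $m\ge1$ with all $mc_v\in\mathbb Z$. The $w(v)$ are distinct, so $y=\sum_vmc_ve_{w(v)}$ is a nonzero element of $G$; it lies in $L_\kappa$ by Lemma~\ref{lem:div}(a) and in $R^\varepsilon_{n,j,k+1}$ by induction. Moreover $mx+y=\sum_vmc_v(e_{w(v)}+e_v)$ is divisible by all powers of $q_\kappa$.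

Conversely let $x\in R^\delta_{n,j,k}$, $v\in\operatorname{supp}(x)$, $\varepsilon<\delta$, and take $m,y$ as in the definition. By Lemma~\ref{lem:div}(b), $mx+y=\sum_wd_w(e_w+e_{w^-})$ with $w$ of kind $\kappa$. The support of $y$ has kind $\kappa$ and that of $x$ has kind $(n,j,k)$. Comparing $e_v$-coefficients gives $0\ne mc_v=\sum_{w^-=v}d_w$, so $d_w\ne0$ for some child $w$ of $v$. Comparing $e_w$-coefficients shows that $d_w$ is the $e_w$-coefficient of $y$. So $w\in\operatorname{supp}(y)$, $\operatorname{rk}(w)\ge\varepsilon$ by induction, and $\operatorname{rk}(v)\ge\varepsilon+1$. As $\varepsilon<\delta$ was arbitrary, $\operatorname{rk}(v)\ge\delta$.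
\end{proof}

\begin{lemma}\label{lem:complexity}
Let $X$ compute a copy $B$ of $G$. Uniformly in $c\in\mathcal O$ and $n,j,k,i$, the set $R^{\omega|c|}_{n,j,k}$ is computable from $X^{(\hat c)}$, and for $i\ge1$ the set $R^{\omega|c|+i}_{n,j,k}$ is c.e.\ in $X^{(\hat c)}$.
\end{lemma}

\begin{proof}
The relation $\ell^\infty\mid x$ is $\Pi^0_2(X)$, hence computable from $X''$ and, by (H1) and (J2), from $X^{(\hat c)}$. Unfolding the successor step $i$ times, $x_0\in R^{\delta+i}_{n,j,k}$ if and only if there are $x_1,\dots,x_i$ and $m_1,\dots,m_i\ge1$ with $x_r\in L_{(n,j,k+r)}$ for $r<i$, with $q^\infty_{(n,j,k+r)}\mid m_rx_{r-1}+x_r$ for $1\le r\le i$, and with $x_i\in R^\delta_{n,j,k+i}$. So the first claim for $c$ implies the second. The first claim is proved by effective transfinite recursion; we omit the subscripts. For $c=\underline0$, $R^0=L$ is computable from $X''=X^{(\hat c)}$. For $c+1$, $R^{\omega(|c|+1)}=\bigcap_{i\ge1}R^{\omega|c|+i}$ is $\Pi^0_2$ over $X^{(\hat c)}$, so it is computable from $X^{(\hat c+2)}$, and $\hat c+2=\widehat{c+1}$ by (H2). For limit $c$, $R^{\omega|c|}=\bigcap_sR^{\omega|c[s]|}$.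 The sets $R^{\omega|c[s]|}$ are uniformly computable from $X^{(\widehat{c[s]})}$, hence from $X^{(c)}$ by (H4) and (J2). So the intersection is $\Pi^0_1$ over $X^{(c)}$ and computable from $X^{(c+1)}$, and $c+1=\hat c$ by (H3).
\end{proof}

For $x\in L_n$ define $f_x\in2^\omega$ by $f_x(j)=1\iff x\in R^{\omega|\gamma_{n,j}|+1}_{n,j,0}$.

\begin{proposition}[Decoding]\label{prop:decode}
Let $X$ compute a copy of $G(\Gamma,F)$.
\begin{itemize}
\item[(a)] For $x\in L_n$, $f_x$ is the pointwise minimum of finitely many (at least one) elements of $F_n$, and every $f\in F_n$ equals $f_x$ for some $x\in L_n$.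
\item[(b)] $L_n$ is computable from $X''$ uniformly in $n$.
\item[(c)] Uniformly in $n,j$ and $x\in L_n$, the condition $f_x(j)=1$ is c.e.\ in $X^{(\widehat{\gamma_{n,j}})}$, so $f_x(j)$ is computable from $X^{(\widehat{\gamma_{n,j}}+1)}$.
\end{itemize}
\end{proposition}

\begin{proof}
The support of $x\in L_n$ is a nonempty finite set of roots of label $n$. By Lemma~\ref{lem:rank}, $f_x(j)=1$ if and only if all their rows have a type with value $1$ at $j$. So $f_x$ is the minimum of these types, and $f_x=f$ for $x=e_r$ with $r$ the root of a row of type $f$. Part (b) holds as $L_n$ is $\Pi^0_2(X)$, and (c) is Lemma~\ref{lem:complexity} with $i=1$.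
\end{proof}

\subsection*{Encoding}
The converse matches Proposition~\ref{prop:decode}(c) exactly: if the types can be listed so that ``$f(j)=1$'' is c.e.\ in $X^{(\widehat{\gamma_{n,j}})}$, then $X$ itself computes a copy.

\begin{proposition}[Encoding]\label{prop:encode}
Suppose $F_n=\{f_{n,i}:i\in\omega\}$ for all $n$, repetitions allowed, and there is a computable $g$ with $f_{n,i}(j)=1\iff g(n,i,j)\in(X^{(\widehat{\gamma_{n,j}})})'$. Then $X$ computes a copy of $G(\Gamma,F)$.
\end{proposition}

By (A2) the hypothesis holds in particular if $f_{n,i}(j)$ is computable from $X^{(\widehat{\gamma_{n,j}})}$ uniformly in $n,i,j$.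

\begin{proof}
Proposition~\ref{prop:trees} gives, uniformly in $n,i,j$, fat $\Pi^0_2(X)$ trees $T_{n,i,j}$ of rank $\omega|\gamma_{n,j}|+f_{n,i}(j)$. Let $N$ be the computable set of \emph{potential nodes}: the roots $(n,i,t)$, of kind $n$, and the tuples $(n,i,t,j,\sigma)$ with $\emptyset\ne\sigma\in\omega^{<\omega}$, of kind $(n,j,|\sigma|)$. The parent of $(n,i,t,j,\sigma)$ is obtained by deleting the last entry of $\sigma$, and is the root $(n,i,t)$ if $|\sigma|=1$. Let $V\subseteq N$ consist of all roots and all $(n,i,t,j,\sigma)$ with $\sigma\in T_{n,i,j}$. Then $V$ is closed under parents and is $\Pi^0_2(X)$. It is a forest for $(\Gamma,F)$: the row of $(n,i,t)$ has type $f_{n,i}$, and the free index $t$ provides $\aleph_0$ rows of each type in $F_n$.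

Take $h$ for $V$ as in (A3). Let $K$ be the subgroup of the $\mathbb Q$-space with basis $\{e_v:v\in N\}\cup\{z_i:i\in\omega\}$ generated by all $z_i$ and, for $v\in N$ of kind $\kappa$ and all finite $m\le\sup_sh(v,s)$, by $e_v/p_\kappa^m$ and, if $v$ is not a root, $(e_v+e_{v^-})/q_\kappa^m$. The generators are enumerated by $X$, so $X$ computes a copy of $K$ by Lemma~\ref{lem:enum}. It remains to show $K\cong G(\Gamma,F)$.

Let $K_0$ be generated by the $z_i$ and the generators belonging to nodes $v\in V$; then $K_0\cong G(\Gamma,F)$. List $N\setminus V$ as $v_1,v_2,\dots$ so that a parent that is not in $V$ comes before its children; this is possible as each node has finitely many ancestors. No $v_s$ is a root. For $v=v_s$ of kind $\kappa$ put $m=\sup_th(v,t)<\infty$, $p=p_\kappa$, $q=q_\kappa$,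
\[
a=e_v/p^m,\qquad b=(e_v+e_{v^-})/q^m,\qquad K_s=K_{s-1}+\mathbb Za+\mathbb Zb .
\]
All generators belonging to $v$ are multiples of $a$ or $b$, so $K=\bigcup_sK_s$. Two facts hold. First, $e_{v^-}\in K_{s-1}$, because $v^-$ is in $V$ or was listed earlier. Second, all elements of $K_{s-1}$ have $e_v$-coefficient $0$, because $e_v$ occurs only in generators belonging to $v$ and to its children, and the children of $v$ are not in $V$ and are listed later.

Consider the homomorphism $K_s\to\mathbb Q$ that takes the $e_v$-coefficient. If $ia+kb+u$ with $u\in K_{s-1}$ is in the kernel, then $i/p^m+k/q^m=0$. As $p\ne q$, this gives $i=p^mi'$ and $k=-q^mi'$ with $i'\in\mathbb Z$, and so $ia+kb=i'e_v-i'(e_v+e_{v^-})=-i'e_{v^-}\in K_{s-1}$. Hence the kernel is $K_{s-1}$, and $K_s/K_{s-1}$ is isomorphic to a nonzero finitely generated subgroup of $\mathbb Q$, that is, to $\mathbb Z$. Lifting a generator gives $y_s$ with $K_s=K_{s-1}\oplus\mathbb Zy_s$. Therefore $K=K_0\oplus\bigoplus_s\mathbb Zy_s$. Since $K_0$ has the direct summand $\bigoplus_i\mathbb Zz_i\cong\mathbb Z^{(\omega)}$, we get $K\cong K_0$.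
\end{proof}

The last line is the only place where the $z_i$ are used: they are in the definition of $G(\Gamma,F)$ to absorb the free group left by the false nodes.

\section{Proof of Theorem~\ref{thm:spectra}}\label{sec:spectra}

By (H5) the notation $\beta$ is $\hat c$ or $\hat c+1$ for some $c$. This is where both hypotheses on $\beta$ enter: the levels $\hat c$ start at $2$, since recognizing infinite divisibility takes two jumps, and neither $\hat c$ nor $\hat c+1$ is ever a limit. One coordinate suffices. Put $\gamma_{n,0}=c$ and $\gamma_{n,j}=\underline0$ for $j\ge1$, and let $\chi_0,\chi_1\in2^\omega$ be given by $\chi_a(0)=a$ and $\chi_a(j)=0$ for $j\ge1$. Only these two types are used, so when applying Proposition~\ref{prop:encode} we let $g(n,i,j)$ for $j\ge1$ be an index of a program that never halts, and we specify $f_{n,i}(0)$ only.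

\emph{Case $\beta=\hat c$.} Let $F_n=\{\chi_0,\chi_1\}$ if $n\in S$ and $F_n=\{\chi_0\}$ otherwise, and $G=G(\Gamma,F)$. If $X$ computes a copy, then by Proposition~\ref{prop:decode}(a)
\[
S=\{n:\exists x\in L_n\ f_x(0)=1\},
\]
which is c.e.\ in $X^{(\hat c)}$ by parts (b) and (c). Conversely, let $S$ be c.e.\ in $X^{(\hat c)}$. Put $f_{n,0}(0)=0$, and for $i\ge1$ let $f_{n,i}(0)=1\iff n\in S$. This lists $F_n$, and (A2) provides $g$ for Proposition~\ref{prop:encode}.

\emph{Case $\beta=\hat c+1$.} Let $F_n=\{\chi_0,\chi_1\}$ if $n\in S$ and $F_n=\{\chi_1\}$ otherwise, and $G=G(\Gamma,F)$. If $X$ computes a copy, then, since a minimum of $1$'s is $1$,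
\[
S=\{n:\exists x\in L_n\ f_x(0)=0\},
\]
which is c.e.\ in $X^{(\hat c+1)}$ by Proposition~\ref{prop:decode}(b),(c). Conversely, let $S$ be c.e.\ in $X^{(\hat c+1)}$. By (A1), $n\in S\iff\exists s\,\neg Q(n,s)$ with $Q$ c.e.\ in $X^{(\hat c)}$. Put $f_{n,0}(0)=1$, and let $f_{n,s+1}(0)=1\iff Q(n,s)$. The type $\chi_0$ occurs in the list exactly if $n\in S$, so this lists $F_n$, and Proposition~\ref{prop:encode} applies. \qed

\medskip
For $\beta=3$ we have $c=\underline0$, a fat tree of rank $1$ is a root with infinitely many leaves, and $G$ is the group of Example~\ref{ex:three}.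

\section{Constructions of oracles}\label{sec:oracles}

To pass from spectra to jump degrees we need many oracles $X$ with a prescribed jump $X^{(b)}$, and sets that are generic enough to exclude a least jump. We identify sets with their characteristic functions and write $\sigma\subset X$ if the string $\sigma\in2^{<\omega}$ is an initial segment of $X$. A computation with a finite partial oracle counts as convergent only if all its queries lie in the domain of the oracle. For $H\subseteq\omega$ let $H^{[n]}(x)=H(\langle n,x\rangle)$ and $H^{[<m]}=H^{[0]}\oplus\dots\oplus H^{[m-1]}$, and use the same notation for strings. The symbol $=^*$ denotes equality except at finitely many places.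

\subsection*{Forcing the jumps}
In general $X^{(c)}$ is more complicated than $X\oplus0^{(c)}$. The two are equivalent when each bit of $X^{(c)}$ is determined by an initial segment of $X$ in a way that $0^{(c)}$ can recognize. For $\sigma\in2^{<\omega}$, $c\in\mathcal O$, $y\in\omega$, $a\in\{0,1\}$ define $\sigma\Vdash_c(y,a)$, read ``$\sigma$ forces $X^{(c)}(y)=a$'', by recursion on $c$:
\begin{itemize}
\item $\sigma\Vdash_{\underline0}(y,a)$ if $y<|\sigma|$ and $\sigma(y)=a$;
\item $\sigma\Vdash_{c+1}(y,1)$ if there is a finite partial function $\pi:\omega\to\{0,1\}$ with $\Phi^\pi_y(y)\downarrow$ and $\sigma\Vdash_c(u,\pi(u))$ for all $u\in\operatorname{dom}\pi$;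
\item $\sigma\Vdash_{c+1}(y,0)$ if no $\tau\supseteq\sigma$ has $\tau\Vdash_{c+1}(y,1)$;
\item for limit $c$, $\sigma\Vdash_c(\langle n,z\rangle,a)$ if $\sigma\Vdash_{c[n]}(z,a)$.
\end{itemize}
Say that $\sigma$ \emph{decides $y$ at $c$} if $\sigma\Vdash_c(y,0)$ or $\sigma\Vdash_c(y,1)$, and that $X$ is \emph{$c$-decisive} if every $y$ is decided at $c$ by an initial segment of $X$.

\begin{lemma}\label{lem:forcing}
\begin{itemize}
\item[(a)] If $\sigma\Vdash_c(y,a)$ and $\tau\supseteq\sigma$, then $\tau\Vdash_c(y,a)$.
\item[(b)] Every $\sigma$ has an extension that decides $y$ at $c$.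
\item[(c)] The relation $\Vdash_c$ is computable from $0^{(c)}$, uniformly in $c$.
\item[(d)] If $X$ is $c$-decisive and $c'\le_{\mathcal O}c$, then $X$ is $c'$-decisive.
\item[(e)] If $X$ is $c$-decisive, $\sigma\subset X$ and $\sigma\Vdash_c(y,a)$, then $X^{(c)}(y)=a$.
\end{itemize}
\end{lemma}

\begin{proof}
All parts are proved by induction on $c$. At $\underline0$ they hold by definition. At a limit $c$ the statements (a), (b), (e) for $\langle n,z\rangle$ are the statements for $z$ at $c[n]$, where for (e) we note that a $c$-decisive $X$ is $c[n]$-decisive; this remark and induction also give (d), since $c'<_{\mathcal O}c$ implies $c'\le_{\mathcal O}c[n]$ for some $n$; and (c) holds because $0^{(c[n])}$ is a column of $0^{(c)}$. Consider a successor $c+1$.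

(a) For $a=1$ the same $\pi$ works for $\tau$, by (a) at $c$. For $a=0$, extensions of $\tau$ are extensions of $\sigma$.

(b) If no extension of $\sigma$ forces $(y,1)$, then $\sigma$ forces $(y,0)$.

(c) Forcing $(y,1)$ is $\Sigma^0_1$ and forcing $(y,0)$ is $\Pi^0_1$ over $\Vdash_c$, hence over $0^{(c)}$; both are computable from $0^{(c+1)}$.

(d) It suffices to show that a $(c+1)$-decisive $X$ is $c$-decisive. Given $z$, let $y_a$ $(a=0,1)$ be an index of the program that queries only $z$ and halts exactly if the answer is $a$. If an initial segment of $X$ forces $(y_a,1)$ at $c+1$ for some $a$, then it forces $(z,a)$ at $c$. Otherwise, by (a), some $\sigma\subset X$ forces both $(y_0,0)$ and $(y_1,0)$ at $c+1$. By (b) some $\tau\supseteq\sigma$ forces $(z,a)$ at $c$ for some $a$; then $\pi=\{z\mapsto a\}$ shows $\tau\Vdash_{c+1}(y_a,1)$, a contradiction.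

(e) By (d), $X$ is $c$-decisive, so (e) at $c$ applies. If $\sigma\Vdash_{c+1}(y,1)$ via $\pi$, then $\pi$ agrees with $X^{(c)}$, so $\Phi_y^{X^{(c)}}(y)\downarrow$. Suppose $\sigma\Vdash_{c+1}(y,0)$ but $\Phi_y^{X^{(c)}}(y)\downarrow$, and let $\pi$ be the part of $X^{(c)}$ that is queried. Each $u\in\operatorname{dom}\pi$ is decided at $c$, correctly, by an initial segment of $X$. By (a) a long enough $\tau$ with $\sigma\subseteq\tau\subset X$ forces all these values, so $\tau\Vdash_{c+1}(y,1)$, a contradiction.
\end{proof}

The first application is jump inversion. At limit levels we need more than $H\le_TX^{(b)}$: the bit $H(s)$ must be available at a level below $b$ that is known in advance and does not depend on $H$, because the array $\Gamma$ is fixed before $H$ is chosen.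

\begin{lemma}\label{lem:inversion}
For every $b\in\mathcal O$ and $H\subseteq\omega$ there is $X$ with $X^{(b)}\equiv_TH\oplus0^{(b)}$. If $b$ is a limit, then moreover $H(s)$ is computable from $X^{(b[s])}$ uniformly in $s$.
\end{lemma}

\begin{proof}
Fix a computable enumeration of $2^{<\omega}$. Let $\sigma_0=\emptyset$, let $\tau_s$ be the least extension of $\sigma_s$ that decides $s$ at $b$, put $\sigma_{s+1}=\tau_s{}^\frown H(s)$, and let $X=\bigcup_s\sigma_s$. Then $X$ is $b$-decisive. The sequence $(\sigma_s,\tau_s)_s$ is computable from $H\oplus0^{(b)}$ by Lemma~\ref{lem:forcing}(c), and $X^{(b)}(s)$ is the value forced by $\tau_s$ by Lemma~\ref{lem:forcing}(e); so $X^{(b)}\le_TH\oplus0^{(b)}$. The sequence is also computable from $X\oplus0^{(b)}$, since $H(s)=X(|\tau_s|)$; so $H\oplus0^{(b)}\le_TX\oplus0^{(b)}\le_TX^{(b)}$ by (J2) and (J3).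

Let $b$ be a limit. Deciding $r=\langle n,z\rangle$ at $b$ means deciding $z$ at $b[n]$, and $n\le r$. So $\sigma_0,\tau_0,\dots,\sigma_s,\tau_s$ and $H(s)$ are computed from $X$ and the sets $0^{(b[n])}$ with $n\le s$, hence from $X\oplus0^{(b[s])}\le_TX^{(b[s])}$, uniformly in $s$.
\end{proof}

The next lemma gives, even when $D\equiv_T0^{(b)}$, a function computable from $D$ whose values cannot be computed from the jumps of $\emptyset$ at a prescribed rate.

\begin{lemma}\label{lem:slow}
Let $b$ be a limit notation, $(a_j)_{j\in\omega}$ a computable sequence of notations $a_j<_{\mathcal O}b$, and $D\ge_T0^{(b)}$. There is $f\in2^\omega$ with $f^{(b)}\equiv_Tf\oplus0^{(b)}\equiv_TD$ such that there is no $e$ with $f(j)=\Phi_e^{0^{(a_j)}}(j)$ for all $j$.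
\end{lemma}

\begin{proof}
Let $\sigma_0=\emptyset$, let $\tau_s$ be the least extension of $\sigma_s$ that decides $s$ at $b$, and put $\sigma_{s+1}=\tau_s{}^\frown k_s{}^\frown D(s)$. Here, with $j=|\tau_s|$, we let $k_s=1$ if $\Phi_s^{0^{(a_j)}}(j)\downarrow=0$ and $k_s=0$ otherwise. Let $f=\bigcup_s\sigma_s$. Since $a_j+1<_{\mathcal O}b$ by the proof of (H4), $k_s$ is computable from $\tau_s$ and $0^{(b)}$ by (J2). So the sequence of strings is computable from $D$, and $f^{(b)}\le_TD$ by Lemma~\ref{lem:forcing}(e). It is also computable from $f\oplus0^{(b)}$, as $D(s)=f(|\tau_s|+1)$; so $D\le_Tf\oplus0^{(b)}\le_Tf^{(b)}$. For each $e$ and $j=|\tau_e|$, the value $f(j)=k_e$ is not the output of $\Phi_e^{0^{(a_j)}}(j)$.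
\end{proof}

\subsection*{Generic sets}
A set $S$ \emph{meets} $U\subseteq2^{<\omega}$ if some $\sigma\subset S$ is in $U$. It is \emph{$1$-generic relative to $Z$} if for every $Z$-c.e.\ set $U\subseteq2^{<\omega}$, either $S$ meets $U$ or some $\sigma\subset S$ has no extension in $U$.

\begin{lemma}\label{lem:genericexists}
If $D\ge_TZ'$, there is $S$, $1$-generic relative to $Z$, with $(S\oplus Z)'\equiv_TS\oplus Z'\equiv_TD$.
\end{lemma}

\begin{proof}
Let $(U_s)$ be the standard list of the $Z$-c.e.\ sets of strings. Let $\sigma_0=\emptyset$. Given $\sigma_s$, let $\tau_s$ be the first extension of $\sigma_s$ enumerated into $U_s$ if there is one, and $\tau_s=\sigma_s$ otherwise; $Z'$ decides which case holds. Put $\sigma_{s+1}=\tau_s{}^\frown D(s)$ and $S=\bigcup_s\sigma_s$. Stage $s$ makes $S$ generic for $U_s$. The sequence of strings is computable from $D$, and from $S\oplus Z'$ since $D(s)=S(|\tau_s|)$. So $D\le_TS\oplus Z'\le_T(S\oplus Z)'$. Given $e$, compute $s$ with $U_s=\{\sigma:\Phi_e^{\sigma\oplus Z}(e)\downarrow\}$. This set is closed under extensions, so $e\in(S\oplus Z)'$ if and only if an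 extension was found at stage $s$, which $D$ decides. Hence $(S\oplus Z)'\le_TD$.
\end{proof}

In part (b) of the next lemma an oracle $g:\omega\to\omega$ answers the query $i$ with $g(i)$; it is Turing equivalent to its graph.

\begin{lemma}\label{lem:generic}
Let $S$ be $1$-generic relative to $Z$.
\begin{itemize}
\item[(a)] $S$ is not c.e.\ in $Z$.
\item[(b)] If $E\le_Tg\oplus Z$ for every surjection $g:\omega\to S$, then $E\le_TZ$.
\item[(c)] $S^{[m]}\not\le_TZ\oplus S^{[<m]}$ for all $m$.
\end{itemize}
\end{lemma}

\begin{proof}
First, $S$ is infinite: for each $n$ every string has an extension in $\{\sigma:\exists y\ge n\ \sigma(y)=1\}$, so $S$ meets this set.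

(a) Suppose $S$ is c.e.\ in $Z$. Then $U=\{\sigma:\exists y\in S\ \sigma(y)=0\}$ is $Z$-c.e.\ and $S$ does not meet it, so some $\sigma\subset S$ has no extension in $U$. But $S$ has an element $y\ge|\sigma|$, and padding $\sigma$ with zeros beyond $y$ gives an extension in $U$.

(b) For $e\in\omega$ and a finite sequence $\tau\in S^{<\omega}$ consider two alternatives:
\begin{itemize}
\item[(I)] some $\tau'\supseteq\tau$ in $S^{<\omega}$ and some $x$ have $\Phi_e^{\tau'\oplus Z}(x)\downarrow\ne E(x)$;
\item[(II)] for some $x$, no $\tau'\supseteq\tau$ in $S^{<\omega}$ has $\Phi_e^{\tau'\oplus Z}(x)\downarrow$.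
\end{itemize}
Suppose (I) or (II) holds for all $e,\tau$. Build $g$ from $\emptyset$ in stages: at stage $e$, given $\tau$, pass to $\tau'$ if (I) holds and keep $\tau$ otherwise, and then append the $e$th element of $S$. Then $g$ is a surjection onto $S$ with $\Phi_e^{g\oplus Z}\ne E$ for all $e$, against the hypothesis. So there are $e,\tau$ for which both fail: for every $x$ some $\tau'\supseteq\tau$ in $S^{<\omega}$ has $\Phi_e^{\tau'\oplus Z}(x)\downarrow$, and all such values equal $E(x)$. This computes $E$ from an enumeration of $S$; genericity removes $S$. Let $U$ be the $Z$-c.e.\ set of $\sigma$ for which there are $x$ and $\tau_0,\tau_1\supseteq\tau$ with ranges in $\sigma^{-1}(1)$ and $\Phi_e^{\tau_0\oplus Z}(x)\downarrow\ne\Phi_e^{\tau_1\oplus Z}(x)\downarrow$. As $S$ does not meet $U$, some $\sigma\subset S$ has no extension in $U$. Let $M=\sigma^{-1}(1)\cup[|\sigma|,\infty)$, a computable set containing $S$. To compute $E(x)$ from $Z$, search for $\tau'\supseteq\tau$ in $M^{<\omega}$ with $\Phi_e^{\tau'\oplus Z}(x)\downarrow$. One with value $E(x)$ exists in $S^{<\omega}$, and two such sequences cannot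 give different values, for then $\sigma^\frown1^k\in U$ for large $k$.

(c) Suppose $\Phi_e^{Z\oplus S^{[<m]}}=S^{[m]}$. Then $S$ does not meet the $Z$-c.e.\ set
\[
U=\{\sigma:\exists x\ (\langle m,x\rangle<|\sigma|\text{ and }\Phi_e^{Z\oplus\sigma^{[<m]}}(x)\downarrow\ne\sigma(\langle m,x\rangle))\},
\]
so some $\sigma\subset S$ has no extension in $U$. Take $x$ with $\langle m,x\rangle\ge|\sigma|$, and $\tau$ with $\sigma\subseteq\tau\subset S$ so long that $\langle m,x\rangle<|\tau|$ and $\Phi_e^{Z\oplus\tau^{[<m]}}(x)\downarrow$; the value is $\tau(\langle m,x\rangle)$. Flipping this bit of $\tau$ leaves $\tau^{[<m]}$ unchanged and gives an extension of $\sigma$ in $U$, a contradiction.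
\end{proof}

\subsection*{Finite variants of a sequence of sets}
A set $H$ whose columns are finite variants of given sets $A_n$ computes each $A_n$. The last lemma says that nothing else is computed by all such $H$, except what is computed by finitely many $A_n$.

\begin{lemma}\label{lem:variants}
Let $A_n\in2^\omega$ $(n\in\omega)$ and suppose $E\not\le_TZ\oplus A_0\oplus\dots\oplus A_k$ for all $k$. Then there is $H$ with $H^{[n]}=^*A_n$ for all $n$ and $E\not\le_TH\oplus Z$.
\end{lemma}

\begin{proof}
For strings $\tau'\supseteq\tau$ say that $\tau'$ is \emph{$e$-respecting over $\tau$} if $\tau'(\langle n,x\rangle)=A_n(x)$ whenever $n<e$ and $|\tau|\le\langle n,x\rangle<|\tau'|$. This relation is transitive, and it implies the same relation for smaller $e$. Let $\tau_0=\emptyset$. At stage $e$, if some $\tau'$ that is $e$-respecting over $\tau_e$ and some $x$ have $\Phi_e^{\tau'\oplus Z}(x)\downarrow\ne E(x)$, fix such a $\tau'$; otherwise let $\tau'=\tau_e$. Let $\tau_{e+1}$ be a proper extension of $\tau'$ that is $e$-respecting over $\tau'$, and $H=\bigcup_e\tau_e$. Every initial segment of $H$ extending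 $\tau_e$ is $e$-respecting over $\tau_e$; for $e=n+1$ this gives $H^{[n]}=^*A_n$.

Suppose $\Phi_e^{H\oplus Z}=E$. Then the second case held at stage $e$, so every $\tau'$ that is $e$-respecting over $\tau_e$ with $\Phi_e^{\tau'\oplus Z}(x)\downarrow$ gives the value $E(x)$. For each $x$ such a $\tau'$ exists among the initial segments of $H$. Searching for one computes $E$ from $Z$ and $A_0,\dots,A_{e-1}$, a contradiction.
\end{proof}

\section{Proper jump degrees}\label{sec:main}

Let $\alpha\ge3$ and $\mathbf d\ge\mathbf 0^{(\alpha)}$. Either $\alpha$ is a limit, or its predecessor is a non-limit ordinal $\ge2$, or its predecessor is a limit. For successor $\alpha$, Lemma~\ref{lem:persist} reduces properness to the absence of a jump degree at the predecessor. We use repeatedly that $B^{(c)}\le_TX^{(c)}$ when $X$ computes $B$, by (J3), and we apply the decoding statements to a copy $B$ with the oracle $X=B$.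

\subsection*{Case 1: $\alpha=\beta+1$ with $\beta\ge2$ not a limit}
Let $Z=0^{(\beta)}$, so that $Z'=0^{(\alpha)}$. By Lemma~\ref{lem:genericexists} take $S$, $1$-generic relative to $Z$, with $(S\oplus Z)'\equiv_TS\oplus Z'\in\mathbf d$, and let $G$ be given by Theorem~\ref{thm:spectra} for $S$ and $\beta$.

\emph{$G$ has $\alpha^{\mathrm{th}}$ jump degree $\mathbf d$.} For every copy $B$, the set $S$ is c.e.\ in $B^{(\beta)}$, so $S\oplus Z'\le_TB^{(\alpha)}$ and $\deg(B)^{(\alpha)}\ge\mathbf d$. By Lemma~\ref{lem:inversion} there is $X$ with $X^{(\beta)}\equiv_TS\oplus Z$. It computes a copy $B$, and $B^{(\alpha)}\le_TX^{(\alpha)}\equiv_T(S\oplus Z)'\in\mathbf d$.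

\emph{$G$ has no $\beta^{\mathrm{th}}$ jump degree.} Suppose $B_0$ is a copy such that $E=B_0^{(\beta)}$ is computable from $B^{(\beta)}$ for all copies $B$. Let $g:\omega\to S$ be a surjection. Lemma~\ref{lem:inversion}, applied to the graph of $g$, gives $X$ with $X^{(\beta)}\equiv_Tg\oplus Z$. The set $S=\operatorname{ran}g$ is c.e.\ in $X^{(\beta)}$, so $X$ computes a copy $B$, and $E\le_TB^{(\beta)}\le_TX^{(\beta)}\equiv_Tg\oplus Z$. By Lemma~\ref{lem:generic}(b), $E\le_TZ$. But $S$ is c.e.\ in $B_0^{(\beta)}=E$, hence in $Z$, contradicting Lemma~\ref{lem:generic}(a).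

\begin{remark}
Only the conclusion of Theorem~\ref{thm:spectra} was used, in both directions and at the same level $\beta$. With the group of Example~\ref{ex:zero} the same argument works for $\beta=0$.
\end{remark}

\subsection*{Case 2: $\alpha=\lambda+1$ with $\lambda$ a limit}
Theorem~\ref{thm:spectra} does not cover the level $\lambda$, so we use infinitely many coordinates at levels approaching $\lambda$. The group will be such that the $\lambda^{\mathrm{th}}$ jump of every copy computes each member of a sequence $(A_n)$, while the $\lambda^{\mathrm{th}}$ jumps of copies go down as far as $H\oplus0^{(\lambda)}$ for every $H$ whose columns are finite variants of the $A_n$. By Lemma~\ref{lem:variants} a least $\lambda^{\mathrm{th}}$ jump would then lie below finitely many $A_n$ and above all of them, which fails if the columns of a generic set are among the $A_n$. Further constant sequences $A_n$, each computable and so invisible in this argument, code $\mathbf d$ one jump later.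

Let $b$ be the notation of $\lambda$, $Z=0^{(\lambda)}$ and $D\in\mathbf d$, so $D\ge_TZ'$. By Lemma~\ref{lem:genericexists} take $Y$, $1$-generic relative to $Z$, with $(Y\oplus Z)'\equiv_TD$. Let $A_{2n}=Y^{[n]}$, let $A_{2n+1}$ be the constant function with value $D(n)$, and put
\[
F_n=\{f\in2^\omega:f=^*A_n\},\qquad\gamma_{n,j}=b[\langle n,j\rangle],\qquad G=G(\Gamma,F).
\]

\emph{Claim 2a. If $H^{[n]}=^*A_n$ for all $n$, there is $X$ with $X^{(\lambda)}\equiv_TH\oplus Z$ that computes a copy of $G$.} Take $X$ from Lemma~\ref{lem:inversion}. By its last clause, $H^{[n]}(j)=H(\langle n,j\rangle)$ is uniformly computable from $X^{(\gamma_{n,j})}$, hence from $X^{(\widehat{\gamma_{n,j}})}$ by (H1) and (J2). Let $f_{n,i}$ be $H^{[n]}$ with the bits in the $i$th finite set flipped. These are exactly the elements of $F_n$, and Proposition~\ref{prop:encode} applies.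

\emph{Claim 2b. If $X$ computes a copy of $G$, then $A_n\le_TX^{(\lambda)}$ for all $n$, and $D\le_TX^{(\lambda+1)}$.} By (H4), $\widehat{\gamma_{n,j}}+1<_{\mathcal O}b$, so by Proposition~\ref{prop:decode}(c) and (J2), $f_x$ is computable from $X^{(\lambda)}$ uniformly in $n$ and $x\in L_n$. By part (a), $A_n=f_x$ for some $x\in L_n$. Next, for each $n$ use $X''$ to find some $x_n\in L_{2n+1}$. The function $f_{x_n}$ is a minimum of finitely many functions that are eventually equal to $D(n)$, so $D(n)=\lim_jf_{x_n}(j)$, and $D\le_T(X^{(\lambda)})'$ by (A4).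

\emph{$G$ has $\alpha^{\mathrm{th}}$ jump degree $\mathbf d$.} By Claim 2b every copy $B$ has $\deg(B)^{(\alpha)}\ge\mathbf d$. Since $D\le_T(Y\oplus Z)'$, (A4) gives a $\{0,1\}$-valued $h\le_TY\oplus Z$ with $D(n)=\lim_sh(n,s)$. Let $H^{[2n]}=Y^{[n]}$ and $H^{[2n+1]}(s)=h(n,s)$. Then $H^{[n]}=^*A_n$ for all $n$ and $H\oplus Z\equiv_TY\oplus Z$. Claim 2a gives $X$ computing a copy $B$ with $B^{(\alpha)}\le_T(X^{(\lambda)})'\equiv_T(Y\oplus Z)'\in\mathbf d$.

\emph{$G$ has no $\lambda^{\mathrm{th}}$ jump degree.} Suppose $B_0$ is a copy such that $E=B_0^{(\lambda)}$ is computable from $B^{(\lambda)}$ for all copies $B$. If $E\not\le_TZ\oplus A_0\oplus\dots\oplus A_k$ for all $k$, take $H$ from Lemma~\ref{lem:variants} and $X$, computing a copy $B$, from Claim 2a; then $E\le_TB^{(\lambda)}\le_TX^{(\lambda)}\equiv_TH\oplus Z$, a contradiction. So $E\le_TZ\oplus A_0\oplus\dots\oplus A_k$ for some $k$. Take $m$ with $2m>k$. The $A_n$ with $n\le k$ are computable or among $Y^{[0]},\dots,Y^{[m-1]}$, so $E\le_TZ\oplus Y^{[<m]}$. By Claim 2b for $B_0$, $Y^{[m]}=A_{2m}\le_TE$. This contradicts Lemma~\ref{lem:generic}(c).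

\subsection*{Case 3: $\alpha=\lambda$ a limit}
Now a least jump must be excluded at every $\beta<\lambda$. We code a single function $f$, the bit $f(j)$ at the $j$th level of the fundamental sequence. Since these levels pass every $\beta<\lambda$, any $X$ with $f\le_TX^{(\beta+1)}$ computes a copy, and there are so many such $X$ that a least $\beta^{\mathrm{th}}$ jump could only be $0^{(\beta)}$. That possibility is excluded by choosing $f$ so that it cannot be decoded from the jumps of $\emptyset$ at the rate at which it is decoded from a copy.

Let $b$ be the notation of $\lambda$ and $D\in\mathbf d$, and put $a_j=\widehat{b[j]}+1$, which is $<_{\mathcal O}b$ by (H4). Take $f$ from Lemma~\ref{lem:slow} for $(a_j)$ and $D$. Let $F_0=\{f\}$ and $\gamma_{0,j}=b[j]$; for $n\ge1$ let $F_n$ consist of the zero function and $\gamma_{n,j}=\underline0$. Let $G=G(\Gamma,F)$.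

\emph{Claim 3a. If, for some $j_0$, $f(j)$ is computable from $X^{(\widehat{b[j]})}$ uniformly in $j\ge j_0$, then $X$ computes a copy of $G$.} Storing the values $f(j)$ for $j<j_0$ in the program, we may take $j_0=0$. Apply Proposition~\ref{prop:encode} with $f_{0,i}=f$ and $f_{n,i}=0$ for $n\ge1$.

\emph{Claim 3b. If $X$ computes a copy of $G$, then $f(j)$ is computable from $X^{(a_j)}$ uniformly in $j$; in particular $f\le_TX^{(\lambda)}$.} Fix $x\in L_0$. Then $f_x=f$ by Proposition~\ref{prop:decode}(a); apply part (c), and (J2) for the last statement.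

\emph{$G$ has $\lambda^{\mathrm{th}}$ jump degree $\mathbf d$.} By Claim 3b every copy $B$ has $B^{(\lambda)}\ge_Tf\oplus0^{(\lambda)}\in\mathbf d$. By Claim 3a and (J2), $X=f$ computes a copy $B$, and $B^{(\lambda)}\le_Tf^{(\lambda)}\in\mathbf d$.

\emph{$G$ has no $\beta^{\mathrm{th}}$ jump degree for $\beta<\lambda$.} Let $Z=0^{(\beta)}$, and suppose $B_0$ is a copy such that $E=B_0^{(\beta)}$ is computable from $B^{(\beta)}$ for all copies $B$. Since $\beta+1<_{\mathcal O}b$, there is $j_0$ with $\beta+1\le_{\mathcal O}b[j]\le_{\mathcal O}\widehat{b[j]}<_{\mathcal O}a_j$ for all $j\ge j_0$.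

Suppose first $E\not\le_TZ$. Let $A_n$ be the constant function with value $f(n)$. Each $A_n$ is computable, so Lemma~\ref{lem:variants} gives $H$ with $E\not\le_TH\oplus Z$ and $f(n)=\lim_xH^{[n]}(x)$; thus $f\le_TH'$ by (A4). By Lemma~\ref{lem:inversion} take $X$ with $X^{(\beta)}\equiv_TH\oplus Z$. Then $f\le_TX^{(\beta+1)}$, so by (J2) $f(j)$ is computable from $X^{(\widehat{b[j]})}$ uniformly in $j\ge j_0$, and by Claim 3a $X$ computes a copy $B$. Now $E\le_TB^{(\beta)}\le_TX^{(\beta)}\equiv_TH\oplus Z$, a contradiction.

Suppose now $B_0^{(\beta)}=E\le_TZ=0^{(\beta)}$. By (J3), $B_0^{(a_j)}\le_T0^{(a_j)}$ uniformly in $j\ge j_0$. By Claim 3b for $B_0$, $f(j)$ is computable from $0^{(a_j)}$ uniformly in $j\ge j_0$, and, storing finitely many values, uniformly in all $j$. This contradicts the choice of $f$.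

\medskip
The three cases prove Theorem~\ref{thm:main}. \qed

\begin{remark}
In Case 3 the diagonalization in Lemma~\ref{lem:slow} cannot be omitted: if $f(j)$ were computable from $0^{(\widehat{b[j]})}$ uniformly in $j$, then $G$ would have a computable copy by Claim 3a. It is needed only for $\mathbf d=\mathbf 0^{(\lambda)}$, since for $\mathbf d>\mathbf 0^{(\lambda)}$ the inequality $B_0^{(\beta)}\le_T0^{(\beta)}$ already contradicts $\deg(B_0)^{(\lambda)}\ge\mathbf d$ by (J3).
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
An $\alpha^{\mathrm{th}}$ jump degree has the form $\deg(B)^{(\alpha)}$, so it is $\ge\mathbf 0^{(\alpha)}$ by (J3). Conversely let $\mathbf d\ge\mathbf 0^{(\alpha)}$. For $\alpha\ge3$ apply Theorem~\ref{thm:main}, and for $\alpha\in\{1,2\}$ Theorem~\ref{thm:known1}. For $\alpha=0$ properness is vacuous, and Example~\ref{ex:zero} with $S=A\oplus\overline A$, $A\in\mathbf d$, gives a group whose copies have least degree $\mathbf d$.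
\end{proof}

\begin{thebibliography}{9}

\bibitem{CMT}
\emph{Computable Model Theory},
\texttt{https://home.gwu.edu/\~{}harizanv/PublishedFHMTuring.pdf}.

\end{thebibliography}
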